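# Gaps in the inverse of a polynomial and the Strong Factorial Conjecture

Throughout, $\mathbb N=\{0,1,2,\dots\}$, and the number $m$ of variables is at least $1$.

## 1. Replacing powers by factorials in one and two variables

Take the polynomial $X_1X_2(X_1Y_1+X_2Y_2)$, raise it to a power $k$, expand, and replace each $X_1^{\lambda_1}X_2^{\lambda_2}$ by $\lambda_1!\,\lambda_2!$. The result is a polynomial $g_{2,k}$ in $Y_1,Y_2$. For $k=0$ we get $1$. For $k=1$ the expansion is $X_1^2X_2Y_1+X_1X_2^2Y_2$, so
$$g_{2,1}=2(Y_1+Y_2).$$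
For $k=2$ the monomials are $X_1^4X_2^2Y_1^2$, $2X_1^3X_2^3Y_1Y_2$ and $X_1^2X_2^4Y_2^2$, so
$$g_{2,2}=4!\,2!\,Y_1^2+2\cdot 3!\,3!\,Y_1Y_2+2!\,4!\,Y_2^2=24\,(2Y_1^2+3Y_1Y_2+2Y_2^2).$$
For $k=3$ the coefficients are $6!\,3!=4320$ and $3\cdot5!\,4!=8640$, so
$$g_{2,3}=4320\,(Y_1^3+2Y_1^2Y_2+2Y_1Y_2^2+Y_2^3)=4320\,(Y_1+Y_2)(Y_1^2+Y_1Y_2+Y_2^2).$$

Now put numbers in. At $(1,-1)$ the values are $1,0,24,0,\dots$. In fact $g_{2,k}(1,-1)=0$ for every odd $k$: the form $g_{2,k}$ is symmetric and homogeneous of degree $k$, so $g_{2,k}(1,-1)=g_{2,k}(-1,1)=(-1)^kg_{2,k}(1,-1)$.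

So single values can vanish infinitely often. Can two consecutive values vanish at a point $(\alpha_1,\alpha_2)\ne(0,0)$? If $g_{2,1}=g_{2,2}=0$, then $\alpha_2=-\alpha_1$ and $2\alpha_1^2-3\alpha_1^2+2\alpha_1^2=\alpha_1^2=0$, so the point is the origin. If $g_{2,2}=g_{2,3}=0$, then either $\alpha_2=-\alpha_1$, which we just excluded, or $\alpha_1^2+\alpha_2^2=-\alpha_1\alpha_2$. In the second case $2\alpha_1^2+3\alpha_1\alpha_2+2\alpha_2^2=\alpha_1\alpha_2=0$, so one coordinate is zero, and then $\alpha_1^2+\alpha_2^2=0$ makes the other one zero too.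

With one variable there is nothing to do: $g_{1,k}=(2k)!\,Y_1^k$ is never zero at $\alpha_1\neq0$. Likewise $g_{2,k}(\alpha_1,0)=(2k)!\,k!\,\alpha_1^k$. What seems to matter is the number of nonzero coordinates. Here is the general question.

**Definition.** Let $\mathcal L:\mathbb C[Y_1,\dots,Y_m][X_1,\dots,X_m]\to\mathbb C[Y_1,\dots,Y_m]$ be the $\mathbb C[Y_1,\dots,Y_m]$-linear map with $\mathcal L(X_1^{\lambda_1}\cdots X_m^{\lambda_m})=\lambda_1!\cdots\lambda_m!$ for all $\lambda\in\mathbb N^m$. Put
$$f_m=X_1\cdots X_m(X_1Y_1+\dots+X_mY_m),\qquad g_{m,k}(Y)=\mathcal L(f_m^k).$$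
For $\alpha\in\mathbb C^m$ let $N(\alpha)$ be the number of nonzero components of $\alpha$.

**Strong Factorial Conjecture, SFC($m$).** Let $\alpha\in\mathbb C^m\setminus\mathbf 0$. Then, for any $n\in\mathbb N$, $g_{m,k}(\alpha)\ne0$ for some $k$ with $n\le k\le n+N(\alpha)-1$.

The statement appears in the slides "A combinatorial approach to some questions from affine algebraic geometry". These notes prove it for every $m$, in a stronger and optimal form. The eliminations above settle $m=2$ for $n=1,2$ only; each new $n$ brings new forms of higher degree. We need to see all $k$ at once.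

## 2. The values $g_{m,k}(\alpha)$ as coefficients of an inverse series

If $a(u)=u+\cdots$ is a polynomial, or a formal power series, there is a unique formal power series $u(z)=\sum_{j\ge1}b_jz^j$ with $b_1=1$ and $a(u(z))=z$, the *compositional inverse* of $a$. For instance $a(u)=u-u^3$ has inverse $z+z^3+3z^5+\cdots$.

**Lagrange inversion** (textbook). For $n\ge1$, $\;b_n=\frac1n[t^{n-1}]\big(t/a(t)\big)^n$.

To recall why: $nb_n$ is the coefficient of $z^{-1}$ in $u'(z)z^{-n}$, which is a formal residue. The substitution $z=a(t)$ turns it into the coefficient of $t^{-1}$ in $a(t)^{-n}$, which is $[t^{n-1}](t/a(t))^n$.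

Given $\alpha\in\mathbb C^m\setminus\mathbf 0$, write $N=N(\alpha)$ and let $\beta_1,\dots,\beta_D$ be the *distinct* nonzero values among its components, with multiplicities $e_1,\dots,e_D$. So $D=D(\alpha)$ satisfies $1\le D\le N$, and $\sum e_i=N$. Put
$$a(u)=u\prod_{i=1}^m(1-\alpha_iu)=u\prod_{i=1}^D(1-\beta_iu)^{e_i},\qquad \deg a=N+1\ge2, \tag{1}$$
and let $u(z)=\sum_{j\ge1}b_jz^j$ be its inverse.

**Step: the dictionary.** The aim is to show that
$$g_{m,k}(\alpha)=(k!)^{m+1}(k+1)\,b_{k+1}\qquad(k\ge0). \tag{2}$$

By the multinomial theorem, $f_m^k=\sum_{|\lambda|=k}\frac{k!}{\lambda!}\prod_iX_i^{k+\lambda_i}Y_i^{\lambda_i}$, where $\lambda!=\prod\lambda_i!$. Apply $\mathcal L$ and use $(k+\lambda_i)!/\lambda_i!=k!\binom{k+\lambda_i}{\lambda_i}$: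
$$g_{m,k}(Y)=k!\sum_{|\lambda|=k}\prod_i\frac{(k+\lambda_i)!}{\lambda_i!}Y_i^{\lambda_i}=(k!)^{m+1}\sum_{|\lambda|=k}\prod_i\binom{k+\lambda_i}{\lambda_i}Y_i^{\lambda_i}.$$
Since $(1-yt)^{-(k+1)}=\sum_{l\ge0}\binom{k+l}{l}y^lt^l$, the last sum is $[t^k]\prod_i(1-Y_it)^{-(k+1)}$. At $Y=\alpha$ the product is $(t/a(t))^{k+1}$, and Lagrange inversion with $n=k+1$ says $[t^k](t/a(t))^{k+1}=(k+1)b_{k+1}$. This proves (2). The formula also shows that $g_{m,k}$ is a form of degree $k$ all of whose coefficients are positive.

As a check, let $\alpha=(1,-1)$. Then $a=u-u^3$ and $b_3=1$, so $g_{2,2}(1,-1)=(2!)^3\cdot3\cdot1=24$, as before. The vanishing at odd $k$ now says that the inverse of an odd series is odd.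

So SFC says: *the inverse of a polynomial of degree $N+1$ has no $N$ consecutive zero coefficients*. Let us state what will be proved.

**Definition.** A *critical value* of a polynomial $A$ is a number $A(\zeta)$ with $A'(\zeta)=0$. Let $v(A)$ be the number of distinct **nonzero** critical values of $A$.

For $\alpha=(1,-1)$, the polynomial $a=u-u^3$ has critical points $\pm1/\sqrt3$ and critical values $\pm\frac2{3\sqrt3}$, so $v=D=N=2$. For $\alpha=(1,1)$, $a=u(1-u)^2$ has $a'=(1-u)(1-3u)$ and critical values $0$ and $\frac4{27}$, so $v=D=1$ and $N=2$. For $a=u-u^2+\frac13u^3=\frac13\big(1-(1-u)^3\big)$ the only critical value is $\frac13$. Here $1-u+\frac13u^2$ has two distinct roots, so $v=1$ while $D=2$.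

**Theorem 1.** For every $n\in\mathbb N$ (including $n=0$) there is $k$ with $n\le k\le n+D(\alpha)-1$ and $g_{m,k}(\alpha)\ne0$. Since $D(\alpha)\le N(\alpha)$, SFC($m$) holds for every $m$.

**Theorem 2.**

1. (Gap theorem.) If $b_q\ne0$ and $b_{q+1}=\dots=b_{r-1}=0$, then $r-q\le v(a)\le D(\alpha)\le N(\alpha)$.
2. (Sharpness.) Let $n\ge1$ and $e_1,\dots,e_D\ge1$ with $\sum e_i\le m$. There is $\alpha\in\mathbb C^m$ whose nonzero components take exactly $D$ distinct values, with multiplicities $e_1,\dots,e_D$, such that $g_{m,n}(\alpha)=\dots=g_{m,n+D-2}(\alpha)=0$. So $D(\alpha)$ in Theorem 1 cannot be lowered, for any $n\ge1$ and any multiplicity pattern. Taking all $e_i=1$, neither can $N(\alpha)$ in SFC.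
3. For $n\ge1$, $g_{m,n},\dots,g_{m,n+m-1}$ is a regular sequence in $\mathbb C[Y_1,\dots,Y_m]$, and the quotient has dimension $n(n+1)\cdots(n+m-1)$.
4. (Composition theorem.) Let $A,B$ be polynomials of degrees $p,q\ge1$ with $A(z),B(z)\equiv z\bmod z^2$, not both equal to $z$. Then $\operatorname{ord}_0\big(A(B(z))-z\big)\le p+q-1$. This is sharp for all $(p,q)\ne(1,1)$.
5. (Furter's rigidity statement.) If $A\equiv X\bmod X^2$ has degree $\le M+1$ and $M$ consecutive coefficients of its formal inverse vanish, then $A=X$.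

Here $\operatorname{ord}_0$ is the order of vanishing at $0$. In part 1, $1\le q<r$. In part 5, "$M$ consecutive coefficients" means those of $z^{n+1},\dots,z^{n+M}$ for some $n\ge0$, with $M\ge1$.

Two of the examples can be checked against part 1. For $\frac13(1-(1-u)^3)$ we have $v(a)=1$, so there should be no gap at all. Indeed the inverse is $1-(1-3z)^{1/3}$, and no coefficient $\binom{1/3}{j}(-3)^j$ vanishes. For $u-u^3$ we have $v(a)=2$, and gaps $r-q=2$ do occur.

## 3. Truncating the inverse, and where a degree count stops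

Suppose $b_q\ne0$ and $b_{q+1}=\dots=b_{r-1}=0$. Cut the inverse off at the gap: $B(z)=\sum_{j\le q}b_jz^j$ is a polynomial of degree $q$ with $B\equiv z \bmod z^2$, and $u(z)=B(z)+O(z^r)$. Hence
$$F(z):=a(B(z))=a(u(z))+O(z^r)=z+O(z^r). \tag{3}$$
A gap means that a composition of two polynomials of small degree agrees with $z$ to high order.

The natural first move is to count zeros. The polynomial $F-z$ is not zero, since $\deg F=(N+1)q\ge2$, so its order of vanishing at $0$ is at most its degree:
$$r\le(N+1)q. \tag{4}$$
With $N$ in place of $v(a)$, the inequality we want is $r\le q+N$. The two right-hand sides differ by $(N+1)q-(q+N)=N(q-1)$. For $q=1$ they agree, so (4) already proves SFC for $n=1$: if $b_2=\dots=b_{N+1}=0$, we may take $q=1$, $r=N+2$, contradicting (4). From $q=2$ on, (4) is too weak. The reason is visible: (4) uses only the degree of $F$, and there are polynomials of degree $d$, such as $z+z^d$, that agree with $z$ up to order exactly $d$. We have not used that $F$ is a composition.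

Look at what a composition does in the example $a=u-u^3$, $q=3$, $r=5$. Here $B=z+z^3$ and
$$F=(z+z^3)-(z+z^3)^3=z-3z^5-3z^7-z^9 .$$
The order of $F-z$ is $5=q+N$, far below the degree $9$. The derivative is $F'=(1-3B^2)(1+3z^2)$. Its zeros are the six solutions of $z+z^3=\pm1/\sqrt3$ (each cubic $z^3+z-c$ with $c^2=\frac13$ has discriminant $-4-27c^2=-13\ne0$, so three distinct roots) and the two points $\pm i/\sqrt3$. But there are only four critical *values*. The first six points give $\pm\frac2{3\sqrt3}$, the critical values of $a$. At $\pm i/\sqrt3$ we have $B=\pm\frac{2i}{3\sqrt3}$, $B^2=-\frac4{27}$ and $F=B(1-B^2)=\pm\frac{2i}{3\sqrt3}\cdot\frac{31}{27}$. By contrast, $z+z^9$ has critical points with $z^8=-\frac19$ and values $\frac89z$: eight distinct nonzero critical values.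

A composition has few critical values, because all preimages under $B$ of a critical point of $a$ share one value. And in both polynomials, $z-3z^5-\cdots$ and $z+z^9$, the number of nonzero critical values is exactly the order of $F-z$ at $0$ minus $1$. This suggests the statement we need: *high contact with $z$ forces many critical values*.

## 4. Contact with the identity versus critical values

**Lemma 3.** Let $F$ be a polynomial of degree $d\ge2$ with $F(z)=z+cz^{\nu+1}+O(z^{\nu+2})$, $c\ne0$, $\nu\ge1$. Then $F$ has at least $\nu$ distinct nonzero critical values.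

This is a form of the classical Leau–Fatou theorem that each parabolic basin contains a critical point (Milnor, *Dynamics in One Complex Variable*, §10). Sections 5 and 6 contain a complete proof. First we see that it finishes the problem.

**Proposition 4.** Let $A,B$ be polynomials of degrees $p,q\ge1$ with $A,B\equiv z\bmod z^2$, not both equal to $z$. Then $\operatorname{ord}_0(A\circ B-z)\le v(A)+q$.

*Proof.* Put $F=A\circ B$, of degree $pq$. A polynomial of degree $1$ that is $\equiv z\bmod z^2$ equals $z$, so $p,q$ are not both $1$ and $pq\ge2$. In particular $F\ne z$. Also $F\equiv z\bmod z^2$, so $F=z+cz^r+\cdots$ with $c\neq0$ and $r\ge2$. Lemma 3 with $\nu=r-1$ gives at least $r-1$ distinct nonzero critical values of $F$.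

Now count them from above. Let $F'(\zeta)=A'(B(\zeta))B'(\zeta)=0$ with $F(\zeta)\ne0$. If $B'(\zeta)=0$, then $\zeta$ is one of at most $q-1$ points, since $B'\not\equiv0$ has degree $q-1$; so $F(\zeta)$ is one of at most $q-1$ values. Otherwise $A'(B(\zeta))=0$, and $F(\zeta)=A(B(\zeta))$ is one of the $v(A)$ nonzero critical values of $A$. Hence $r-1\le v(A)+q-1$. $\blacksquare$

**Lemma 5.** For $a$ as in (1), $v(a)\le D(\alpha)$.

*Proof.* The derivative $a'$ has degree $N$, and each factor $(1-\beta_iu)^{e_i}$ of $a$ leaves a factor $(1-\beta_iu)^{e_i-1}$ in $a'$. So $a'=h\prod_i(1-\beta_iu)^{e_i-1}$ with $\deg h=N-(N-D)=D$. If $a'(\zeta)=0$ and $a(\zeta)\ne0$, then no $1-\beta_i\zeta$ vanishes, so $h(\zeta)=0$. There are at most $D$ such $\zeta$. $\blacksquare$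

**Proof of Theorem 2(1).** By (3), $\operatorname{ord}_0(a\circ B-z)\ge r$ with $\deg B=q$. Since $\deg a\ge2$, $a$ is not the polynomial $z$, so Proposition 4 applies and $r\le v(a)+q$. Lemma 5 gives $v(a)\le D(\alpha)$, and $D(\alpha)\le N(\alpha)$ is clear. $\blacksquare$

**Proof of Theorem 1.** If $n=0$, take $k=0$: $g_{m,0}(\alpha)=\mathcal L(1)=1$. Let $n\ge1$ and suppose $g_{m,k}(\alpha)=0$ for all $n\le k\le n+D-1$. By (2), $b_{n+1}=\dots=b_{n+D}=0$. Let $q\in\{1,\dots,n\}$ be maximal with $b_q\ne0$; it exists because $b_1=1$. Then $b_{q+1}=\dots=b_{n+D}=0$, and Theorem 2(1) with $r=n+D+1$ gives $n+D+1-q\le D$, so $q\ge n+1$. This contradicts $q\le n$. $\blacksquare$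

Everything now rests on Lemma 3. Its plan: near $0$ there are $\nu$ disjoint regions, "petals", each mapped into itself by $F$. The points whose orbits end up in a given petal form its basin. The basins are disjoint and $F$ preserves each of them, so a critical point in each basin gives $\nu$ different critical values.

## 5. Petals and their disjoint basins

**Step 1: normalize $c$.** The purpose is to make $F$ look like a unit translation in a good coordinate. For $\lambda\ne0$ the polynomial $\lambda^{-1}F(\lambda z)$ equals $z+c\lambda^\nu z^{\nu+1}+\cdots$, and its critical values are those of $F$ multiplied by $\lambda^{-1}$. So the number of distinct nonzero critical values does not change. Choosing $\lambda^\nu=-1/(\nu c)$, we may assume $c=-1/\nu$.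

**Step 2: the coordinate $w=z^{-\nu}$.** We show that in this coordinate $F$ is $w\mapsto w+1$ up to a small error. Write $F(z)=z\varphi(z)$ with $\varphi(z)=1-\frac1\nu z^\nu+O(z^{\nu+1})$. Since $\nu$ is an integer, $\varphi^{-\nu}$ is holomorphic near $0$, and $\varphi^{-\nu}=1+z^\nu+O(z^{\nu+1})$. For small $z\neq0$ and $w=z^{-\nu}$,
$$F(z)^{-\nu}=w\,\varphi(z)^{-\nu}=w+1+O(z)=w+1+O(|w|^{-1/\nu}). \tag{5}$$

Example: $F=z-z^2$, where $\nu=1$ and $c=-1$. With $w=1/z$ we get $1/F=\frac{w^2}{w-1}=w+1+\frac1{w-1}$. For $\operatorname{Re}w>3$ the error satisfies $|\frac1{w-1}|\le\frac12$.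

**Step 3: define the petals.** For $R>0$ let $H=\{\operatorname{Re}w>R\}$ and, for $0\le j<\nu$,
$$s_j(w)=e^{2\pi ij/\nu}w^{-1/\nu}\quad\text{(principal branch)},\qquad P_j=s_j(H).$$
A point $z\ne0$ with $w=z^{-\nu}\in H$ is a $\nu$-th root of $1/w$, hence $z=s_j(w)$ for exactly one $j$. So $\{z\ne0:\operatorname{Re}z^{-\nu}>R\}$ is the disjoint union of the $P_j$. Each $s_j:H\to P_j$ is biholomorphic with inverse $z\mapsto z^{-\nu}$, so each $P_j$ is open and connected. Thus the $P_j$ are the connected components of that set. They do not contain $0$, and they lie in $|z|<R^{-1/\nu}$. On $P_j$ the argument of $z$ is within $\frac{\pi}{2\nu}$ of $\frac{2\pi j}{\nu}$.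

In the example $z-z^2$ there is one petal, the disc $\{\operatorname{Re}(1/z)>R\}$ with center and radius $\frac1{2R}$. For $F=z-3z^5-3z^7-z^9$ of Section 3 there are four petals. There $c=-3$ and the normalization may take $\lambda>0$, so the petals lie along the directions $1,i,-1,-i$.

**Step 4: each petal is mapped into itself.** By (5) there is a constant $C$ such that, for all sufficiently large $R$, every $z\in\bigcup_jP_j$ satisfies
$$F(z)\ne0,\qquad |F(z)^{-\nu}-w-1|\le\min\big(\tfrac12,\,C|w|^{-1/\nu}\big),\qquad w=z^{-\nu}.$$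
Fix such an $R$. Then $\operatorname{Re}F(z)^{-\nu}\ge\operatorname{Re}w+\frac12>R+\frac12$, so $F(z)\in\bigcup_iP_i$. The set $F(P_j)$ is connected, so it lies in a single $P_i$. Let $z\to0$ along $s_j(\mathbb R_{>R})$, where $\arg z=2\pi j/\nu$. Since $F(z)/z\to1$, $\arg F(z)$ tends to $2\pi j/\nu$, which forces $i=j$. So $F(P_j)\subset P_j$, and $F$ on $P_j$ becomes the map
$$G_j:=s_j^{-1}\circ F\circ s_j:H\to H,\qquad G_j(w)=w+1+E_j(w),\qquad |E_j(w)|\le\min\big(\tfrac12,C|w|^{-1/\nu}\big), \tag{6}$$
with $E_j$ holomorphic on $H$.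

**Step 5: define the basins and list what we need of them.** Write $F^k$ for the $k$-th iterate, and let
$$A_j=\bigcup_{k\ge0}F^{-k}(P_j).$$
Since $F(P_j)\subset P_j$, we have $F^{-k}(P_j)\subset F^{-k-1}(P_j)$: this is an increasing union of open sets. It has the following properties.

- $F^{-1}(A_j)=\bigcup_{k\ge1}F^{-k}(P_j)=A_j$, and therefore $F(A_j)\subset A_j$.
- $0\notin A_j$, since $F^k(0)=0\notin P_j$ for all $k$.
- $A_i\cap A_j=\emptyset$ for $i\ne j$. A point $z$ in both would have $F^k(z)\in P_i\cap P_j=\emptyset$ for large $k$.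
- $A_j$ is bounded. Since $d\ge2$, there is $\rho\ge R^{-1/\nu}$ with $|F(z)|\ge2|z|$ whenever $|z|\ge\rho$. If $|z|\ge\rho$, then $|F^k(z)|\ge\rho\ge R^{-1/\nu}$ for all $k$, so no $F^k(z)$ lies in $P_j$. Hence $A_j\subset\{|z|<\rho\}$.

In the example $z-z^2$ with $R=3$, the critical point $\frac12$ lies in the basin: $F(\frac12)=\frac14$, whose $w$ is $4>3$.

## 6. Each basin contains a critical point

**Claim.** For every $j$, $A_j$ contains a critical point of $F$.

Suppose it does not. Fix $j$ and write $G,E,s$ for $G_j,E_j,s_j$. Without critical points, inverse branches of $F^k$ can be continued everywhere inside the basin. In the coordinate $w$, the map $F^{-k}$ is roughly $w\mapsto w-k$, so pulling back $s$ by it and recentering produces bounded holomorphic functions on larger and larger discs. By Liouville's theorem in its quantitative form (Cauchy's estimate) their derivatives at the center must tend to $0$. We show that they do not.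

**Step 6: follow one orbit and bound its derivatives.** This step ensures that iterating $G$ does not stretch too much. Let $w_0=2R$, $w_k=G^k(w_0)$ and $\delta_k=\operatorname{Re}w_k-R$. By (6), $\operatorname{Re}G(w)\ge\operatorname{Re}w+\frac12$, so $\delta_k\ge R+\frac k2$. The open disc of radius $\delta_k$ about $w_k$ lies in $H$. On the closed disc of radius $\delta_k/2$ about $w_k$ we have $\operatorname{Re}w\ge R+\delta_k/2$, so $|w|\ge\delta_k/2$ and $|E(w)|\le C(\delta_k/2)^{-1/\nu}$. Cauchy's estimate on this disc, together with $\delta_k\ge\min(R,\frac12)(k+1)$, gives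
$$|E'(w_k)|\le\frac2{\delta_k}\,C\Big(\frac{\delta_k}2\Big)^{-1/\nu}\le C'(k+1)^{-1-1/\nu}$$
with $C'$ independent of $k$. This is summable; here the decay of the error in (5) is used. By the chain rule, for all $k$,
$$|(G^k)'(w_0)|=\prod_{i<k}|1+E'(w_i)|\le\exp\Big(\sum_{i\ge0}|E'(w_i)|\Big)=:M<\infty. \tag{7}$$

**Step 7: $F^k:A_j\to A_j$ is a covering map.** This will allow us to lift. As $F$ has no critical point in $A_j$ and $F(A_j)\subset A_j$, the derivative $(F^k)'(z)=\prod_{i<k}F'(F^i(z))$ has no zero in $A_j$. Let $y\in A_j$. The equation $F^k(x)=y$ has degree $d^k$; all its roots lie in $(F^k)^{-1}(A_j)=A_j$, and all are simple. So every fiber has exactly $d^k$ points. Given $y$ with preimages $x_1,\dots,x_{d^k}$, choose disjoint open neighborhoods $U_l\subset A_j$ of $x_l$ that $F^k$ maps homeomorphically onto open sets containing $y$, and let $V=\bigcap_lF^k(U_l)$. A point of $V$ has exactly one preimage in each $U_l$, which already makes $d^k$ preimages, so it has no others. Thus the preimage of $V$ is the disjoint union of the sets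 $U_l\cap(F^k)^{-1}(V)$, each mapped homeomorphically onto $V$. This is the covering property; $A_j$ need not be connected for it.

**Step 8: lift $s$ through $F^k$.** The lift is the continued inverse branch announced above. We have $s(w_0)\in P_j\subset A_j$ and, by $F^k\circ s=s\circ G^k$ on $H$,
$$F^k(s(w_0))=s(G^k(w_0))=s(w_k).$$
Since $H$ is simply connected, the map $s:H\to A_j$ lifts through the covering $F^k:A_j\to A_j$ to a continuous $T_k:H\to A_j$ with
$$F^k\circ T_k=s,\qquad T_k(w_k)=s(w_0).$$
As $F^k$ is locally biholomorphic on $A_j$, $T_k$ is holomorphic.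

**Step 9: compute $T_k'(w_k)$ and reach the contradiction.** Differentiate $F^k\circ T_k=s$ at $w_k$, and $F^k\circ s=s\circ G^k$ at $w_0$:
$$(F^k)'(s(w_0))\,T_k'(w_k)=s'(w_k),\qquad (F^k)'(s(w_0))\,s'(w_0)=s'(w_k)\,(G^k)'(w_0).$$
The numbers $(F^k)'(s(w_0))$, $s'(w_0)$, $s'(w_k)$ are nonzero. So $(G^k)'(w_0)\ne0$, and dividing and using (7),
$$|T_k'(w_k)|=\frac{|s'(w_0)|}{|(G^k)'(w_0)|}\ge\frac{|s'(w_0)|}M>0\qquad\text{for all }k.$$
On the other hand $T_k$ takes values in $A_j$, so $|T_k|\le\rho$ on $H$. Cauchy's estimate on discs about $w_k$ of radius arbitrarily close to $\delta_k$ gives $|T_k'(w_k)|\le\rho/\delta_k\to0$. This is a contradiction, and the claim is proved.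

**Step 10: from critical points to critical values.** For each $j$ choose a critical point $\zeta_j\in A_j$. Then $F(\zeta_j)\in A_j$. The $A_j$ are pairwise disjoint and omit $0$, so $F(\zeta_0),\dots,F(\zeta_{\nu-1})$ are $\nu$ distinct nonzero critical values. This proves Lemma 3, and with it Theorem 1 and Theorem 2(1). $\blacksquare$

In the example $z-3z^5-3z^7-z^9$ the four critical values are $\pm\frac2{3\sqrt3}$ and $\pm\frac{2i}{3\sqrt3}\cdot\frac{31}{27}$, as many as the four petals require. For the final passage from points to values it is essential that the basins are kept apart by $F$: distinct critical points could share a value, but points of different basins cannot.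

## 7. Forms with a common zero: sharpness and regular sequences

**Proof of Theorem 2(2).** The purpose is to find a point where $D-1$ consecutive values vanish, and then to let Theorem 1 itself certify that it has exactly $D$ distinct values. For $\beta\in\mathbb C^D$ let $\alpha(\beta)\in\mathbb C^m$ have each $\beta_i$ repeated $e_i$ times, completed by zeros. The $D-1$ polynomials $\beta\mapsto g_{m,k}(\alpha(\beta))$, $n\le k\le n+D-2$, are forms of degree $k\ge1$ in $D$ variables. Fewer forms of positive degree than variables always have a nontrivial common zero (projective dimension theorem), so there is a common zero $\beta\ne\mathbf 0$; for $D=1$ there is no condition and any $\beta_1\ne0$ will do. Let $D'\ge1$ be the number of distinct nonzero values among the $\beta_i$, so $D(\alpha(\beta))=D'$. If $D'\le D-1$, Theorem 1 would give some $k\in[n,n+D'-1]\subset[n,n+D-2]$ with $g_{m,k}(\alpha(\beta))\ne0$, a contradiction. So $D'=D$: all $\beta_i$ are nonzero and distinct, and the nonzero components of $\alpha(\beta)$ have the multiplicities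 $e_1,\dots,e_D$. For this $\alpha$ a window of length $D-1$ starting at $n$ contains only zeros, so $D(\alpha)$ cannot be lowered. If all $e_i=1$, then $N(\alpha)=D$, and the same holds for $N(\alpha)$ in SFC. $\blacksquare$

For $D=2$, $e_1=e_2=1$, $n=1$, the point is $(1,-1)$ up to scaling, as in Section 1. For $n=2$ it is any nonzero solution of $2\beta_1^2+3\beta_1\beta_2+2\beta_2^2=0$.

**Proof of Theorem 2(3).** We turn "no common zero" into algebra. Recall that $h_1,\dots,h_m$ in a ring $S$ form a *regular sequence* if each $h_i$ is a nonzerodivisor on $S/(h_1,\dots,h_{i-1})$ and $S\neq(h_1,\dots,h_m)$. Let $S=\mathbb C[Y_1,\dots,Y_m]$. The $m$ forms $g_{m,n},\dots,g_{m,n+m-1}$ have degrees $n,\dots,n+m-1\ge1$. By Theorem 1 and $D(\alpha)\le N(\alpha)\le m$, no $\alpha\ne\mathbf 0$ kills all of them, so their only common zero is $\mathbf 0$. By the Nullstellensatz the quotient is finite-dimensional, so they form a homogeneous system of parameters of $S$. Since $S$ is Cohen–Macaulay, they form a regular sequence. If $h$ is a form of degree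 $\delta$ and a nonzerodivisor on a graded quotient $Q$ of $S$, the exact sequence $0\to Q(-\delta)\xrightarrow{\,h\,}Q\to Q/hQ\to0$ multiplies the Hilbert series by $1-t^\delta$. Starting from $(1-t)^{-m}$, we end with
$$\prod_{i=0}^{m-1}\frac{1-t^{n+i}}{1-t}=\prod_{i=0}^{m-1}(1+t+\dots+t^{n+i-1}),$$
whose value at $t=1$ is $n(n+1)\cdots(n+m-1)$. $\blacksquare$

For $m=2$, $n=1$: modulo $g_{2,1}$ we have $Y_2=-Y_1$, and then $g_{2,2}=24Y_1^2$. The quotient is $\mathbb C[Y_1]/(Y_1^2)$, of dimension $2=1\cdot2$.

**Proof of Theorem 2(4).** The bound comes from Proposition 4 with a crude estimate of $v(A)$; sharpness comes from part 2. Since $A'$ has at most $p-1$ zeros, $v(A)\le p-1$, and Proposition 4 gives $\operatorname{ord}_0(A\circ B-z)\le p+q-1$.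

For $p=1$, $q\ge2$, take $A=z$, $B=z+z^q$: the order is $q=p+q-1$. For $q=1$, $p\ge2$, take $A=z+z^p$, $B=z$: the order is $p=p+q-1$. For $p,q\ge2$ apply part 2 with $m=D=p-1$, all $e_i=1$ and $n=q$. It gives $\alpha$ with $N(\alpha)=p-1$ and $g_{m,q}(\alpha)=\dots=g_{m,q+p-3}(\alpha)=0$. So $a$ has degree $p$, and by (2) its inverse has $b_{q+1}=\dots=b_{q+p-2}=0$ (an empty condition if $p=2$). Let $B=\sum_{j\le q}b_jz^j$, of degree $q'$ with $1\le q'\le q$. Then $u=B+O(z^{p+q-1})$, so as in (3) $\operatorname{ord}_0(a\circ B-z)\ge p+q-1$, while the bound just proved gives $\operatorname{ord}_0(a\circ B-z)\le p+q'-1$. Hence $q'=q$, and equality holds for $A=a$ and this $B$. $\blacksquare$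

**Proof of Theorem 2(5).** This is Theorem 1 read through the dictionary. Suppose $A\ne X$. Since $A\equiv X\bmod X^2$ has degree at most $M+1$, we can write $A=u\prod_{i=1}^N(1-\alpha_iu)$ in the variable $u$, with all $\alpha_i\ne0$ and $1\le N\le M$. Apply Theorem 1 to $\alpha=(\alpha_1,\dots,\alpha_N)$, with $m=N$. For every $n\ge0$ one of $g_{N,n}(\alpha),\dots,g_{N,n+N-1}(\alpha)$ is nonzero, because $D(\alpha)\le N$. By (2), one of the coefficients $b_{n+1},\dots,b_{n+N}$ of the inverse is nonzero. So no $N$ consecutive coefficients all vanish, and a fortiori no $M$ consecutive ones do. $\blacksquare$
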